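# Ideals whose singularity threshold meets the Demailly–Pham bound

Throughout, $k$ is an algebraically closed field, $R=k[x_1,\dots,x_n]$, $\mathfrak m=(x_1,\dots,x_n)$, and "automorphism of $R$" means $k$-algebra automorphism. To an $\mathfrak m$-primary ideal $I$ we attach two kinds of numbers: multiplicities, which count lengths, and a threshold $c(I)$, which measures how singular $I$ is. There is a general lower bound $c(I)\ge DP(I)$ in terms of multiplicities. These notes ask which ideals attain it. We begin with ideals for which everything can be read off from exponents.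

## 1. Diagonal ideals: two numbers that agree

**Definition (mixed multiplicities).** For large $a,b$ the length of $R/I^a\mathfrak m^b$ is a polynomial in $a,b$ whose part of degree $n$ is $\sum_{j=0}^n \frac{e_j(I)}{j!\,(n-j)!}\,a^jb^{n-j}$. So $e_j(I)$ is the mixed multiplicity $e(I,\dots,I,\mathfrak m,\dots,\mathfrak m)$ with $I$ repeated $j$ times. In particular $e_0(I)=e(\mathfrak m)=1$ and $e_n(I)=e(I)$ is the Hilbert–Samuel multiplicity. We set
$$DP(I)=\frac1{e_1(I)}+\frac{e_1(I)}{e_2(I)}+\cdots+\frac{e_{n-1}(I)}{e_n(I)} .$$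

**Definition (thresholds).** In characteristic $0$, $c(I)=\operatorname{lct}(I)$ is the log canonical threshold; in characteristic $p$, $c(I)=\operatorname{fpt}(I)$ is the F-pure threshold. We use them through the descriptions (F4) and (F5) below. For a prime divisor $E$ on a smooth $X'$ with a projective birational map $X'\to X=\mathbb A^n$, the log discrepancy $A_E$ is $1$ plus the coefficient of $E$ in $K_{X'/X}$. For instance, if $E$ is the exceptional divisor of the blow-up of the origin, then $\operatorname{ord}_E$ is the order of vanishing at $0$ and $A_E=n$.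

**Definition (integral closure).** $\overline I$ is the set of $h\in R$ satisfying an equation $h^r+a_1h^{r-1}+\cdots+a_r=0$ with $a_i\in I^i$. For instance $xy\in\overline{(x^2,y^2)}$, because $(xy)^2-x^2y^2=0$ and $x^2y^2\in (x^2,y^2)^2$.

We use the following facts on integral closure.

* (I1) If $h\in\overline I$ and $w$ is a valuation that is nonnegative on $R$, or the order in $t$ along an arc $\gamma(t)$, then $w(h)\ge w(I)$. Indeed, if $w(h)<w(I)$ then $w(a_ih^{r-i})\ge i\,w(I)+(r-i)w(h)>r\,w(h)$ for $i\ge 1$, and $h^r$ could not cancel. Conversely, if $w(h)\ge w(I)$ for all discrete valuations $w$ nonnegative on $R$, then $h\in\overline I$. Consequently $h\in\overline I$ if and only if $h^M\in\overline{I^M}$.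
* (I2) Persistence: a ring map $\psi:R\to S$ carries $\overline I$ into $\overline{\psi(I)S}$. Every ideal of $k[t]$ is integrally closed.
* (I3) Briançon–Skoda: $\overline{I^{r+n-1}}\subseteq I^r$ for $r\ge1$. Hence $\operatorname{length}(R/\overline{I^m})=e(I)m^n/n!+o(m^n)$ for $I$ $\mathfrak m$-primary.
* (I4) For a monomial ideal $I$ let $P(I)$ be its Newton polyhedron, the convex hull of the exponents of the monomials in $I$. Then $\overline I$ is spanned by the monomials with exponent in $P(I)$.

We use the following facts on multiplicities and thresholds.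

* (F1) (Risler–Teissier; Huneke–Swanson, *Integral Closure*, Ch. 17.) For a general linear form $\ell$ and $j\le n-1$, $e_j(I)=e_j(I\cdot R/\ell)$. Hence $e_j(I)=e(I|_\Lambda)$ for a general linear subspace $\Lambda$ of dimension $j$. Consequently $I\subseteq J$ implies $e_j(I)\ge e_j(J)$; also $e_j(I^s)=s^je_j(I)$ and $e_j(I)=e_j(\overline I)$.
* (F2) (Teissier, Rees–Sharp.) $e_j^2\le e_{j-1}e_{j+1}$ for $1\le j\le n-1$.
* (F3) (Rees.) If $I\subseteq J$ are $\mathfrak m$-primary and $e(I)=e(J)$, then $\overline I=\overline J$.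
* (F4) (Mustaţă–Takagi–Watanabe.) In characteristic $p$, $\operatorname{fpt}(I)=\lim_{q=p^e\to\infty}\nu_I(q)/q$, where $\nu_I(q)=\max\{r: I^r\not\subseteq\mathfrak m^{[q]}\}$ and $\mathfrak m^{[q]}=(x_1^q,\dots,x_n^q)$.
* (F5) In characteristic $0$, $\operatorname{lct}(I)=\min_E A_E/\operatorname{ord}_E(I)$ over the prime divisors $E$ with $\operatorname{ord}_E(I)>0$ on any log resolution of $I$; this is also the infimum over all prime divisors $E$ over $X$ with $\operatorname{ord}_E(I)>0$.
* (DP) $c(I)\ge DP(I)$ for every $\mathfrak m$-primary $I$: this is due to Demailly–Pham in characteristic $0$, and the analogous result holds in positive characteristic.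

The threshold depends only on $\overline I$. In characteristic $0$ this follows from (F5) and (I1). In characteristic $p$, (I3) gives $\overline I^{\,r+n-1}\subseteq \overline{I^{r+n-1}}\subseteq I^r$, so $\nu_I(q)\le\nu_{\overline I}(q)\le\nu_I(q)+n-1$, and the limits agree.

**Thresholds of monomial ideals.** For an $\mathfrak m$-primary monomial ideal $I$ with $P=P(I)$ and $\mathbf 1=(1,\dots,1)$,
$$c(I)=\max\{c\ge 0:\ \mathbf 1\in cP\}.\tag{1}$$
In characteristic $0$ this is Howald's theorem. In characteristic $p$ it is a direct count. Let $c$ be the right-hand side. Note that $P$ is closed under adding nonnegative vectors, so $rP$ shrinks as $r$ grows. If $I^r\not\subseteq\mathfrak m^{[q]}$, some monomial of $I^r$ has exponent $u\in rP$ with all entries at most $q-1$. Then $(q-1)\mathbf 1\in rP$, so $r\le(q-1)c$. Conversely, let $x^{u_1},\dots,x^{u_N}$ generate $I$ and write $\mathbf 1= c\sum\lambda_ku_k+(\text{nonnegative vector})$ with $\lambda_k\ge0$, $\sum\lambda_k=1$. Put $r_k=\lfloor (q-1)c\lambda_k\rfloor$. The monomial $\prod (x^{u_k})^{r_k}$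 has all exponents at most $q-1$, so $\nu_I(q)\ge\sum r_k\ge (q-1)c-N$. Divide by $q$.

**Example 1.** In two variables take $(x^3,xy,y^3)$. A general line meets it in order $2$, so $e_1=2$. The region under the Newton polygon with vertices $(0,3),(1,1),(3,0)$ has area $2+1=3$, so $e_2=2\cdot3=6$. Thus $DP=\frac12+\frac26=\frac56$. Since $(1,1)$ lies on the boundary of $P$, (1) gives $c=1>\frac56$. The bound is not always attained.

For diagonal ideals it is. This is the first half of the following proposition; the second half is proved in Section 2.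

**Proposition C (all characteristics).**
(i) If $\varphi(\overline I)=\overline{(x_1^{d_1},\ldots,x_n^{d_n})}$ for an automorphism $\varphi$ and integers $1\le d_1\le\dots\le d_n$, then $c(I)=DP(I)$ and $e_j(I)=d_1\cdots d_j$.
(ii) If $c(I)=DP(I)$ and $J\supseteq I$ is $\mathfrak m$-primary with $c(J)=c(I)$, then $\overline J=\overline I$.

**Proof of (i).** Taking radicals, $\varphi(\mathfrak m)=\mathfrak m$. So $\varphi$ preserves all the invariants, and they depend only on integral closures. We may therefore assume $I=K:=(x_1^{d_1},\dots,x_n^{d_n})$. On a general $\Lambda$ of dimension $j$ the functions $x_1,\dots,x_j$ are coordinates. For $i>j$, $x_i|_\Lambda$ is a linear form, so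
$$x_i^{d_i}|_\Lambda\in\mathfrak m_\Lambda^{d_i}\subseteq\mathfrak m_\Lambda^{d_j}\subseteq\overline{(x_1^{d_1},\dots,x_j^{d_j})}.$$
The last inclusion is (I4): a monomial $x^u$ of degree $d_j$ has $\sum_{i\le j} u_i/d_i\ge\sum_{i\le j} u_i/d_j=1$. So $K|_\Lambda$ has the same integral closure as $(x_1^{d_1},\dots,x_j^{d_j})$, and $e_j(K)=d_1\cdots d_j$. Hence $DP(K)=\sum1/d_i$. Since $P(K)=\{u\ge 0:\sum u_i/d_i\ge1\}$, formula (1) gives $c(K)=\sum 1/d_i$ as well. $\square$

For $n=1$ every $\mathfrak m$-primary ideal is $(x^d)$, so equality always holds. For $n\ge 2$ the natural question is whether equality $c=DP$ forces $\overline I$ to be diagonal. We first answer it for monomial ideals.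

## 2. A monotonicity lemma, and the question for monomial ideals

For $t=(t_1,\dots,t_n)\in\mathbb R^n_{>0}$ put $t_0=1$ and $f(t)=\sum_{j=1}^n t_{j-1}/t_j$, so that $DP(I)=f(e_1(I),\dots,e_n(I))$. Let
$$\mathcal C=\{t:\ t_j^2\le t_{j-1}t_{j+1},\ 1\le j\le n-1\}.$$
By (F2), mixed multiplicities give points of $\mathcal C$.

**Lemma 1.** If $s,t\in\mathcal C$ and $s_j\le t_j$ for all $j$, then $f(s)\ge f(t)$; if $f(s)=f(t)$, then $s_n=t_n$.

**Proof.** Use coordinates $y_j=\log t_j$, $y_0=0$. Then $\mathcal C$ becomes the convex cone $y_j-y_{j-1}\le y_{j+1}-y_j$, and $f$ becomes $F(y)=\sum_{j=1}^n e^{y_{j-1}-y_j}$. On this cone, for $j<n$,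
$$\frac{\partial F}{\partial y_j}=-e^{y_{j-1}-y_j}+e^{y_j-y_{j+1}}\le0,\qquad\text{and}\qquad \frac{\partial F}{\partial y_n}=-e^{y_{n-1}-y_n}<0 .$$
The segment from $\log s$ to $\log t$ stays in the cone, and its direction has nonnegative entries $\log t_j-\log s_j$. Integrating $\sum_j\frac{\partial F}{\partial y_j}(\log t_j-\log s_j)$ along it gives $f(t)-f(s)\le0$. If the integral is $0$, then each term of the integrand, being continuous and nonpositive, vanishes. The term $j=n$ gives $\log t_n=\log s_n$. $\square$

**Proof of Proposition C(ii).** Since $e_j(J)\le e_j(I)$, Lemma 1 gives $DP(J)\ge DP(I)=c(I)=c(J)\ge DP(J)$. So equality holds, $e_n(J)=e_n(I)$ by the lemma, and (F3) gives $\overline J=\overline I$. $\square$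

**The monomial case.** Let $I$ be an $\mathfrak m$-primary monomial ideal with $c(I)=DP(I)$, in any characteristic. We show that $\overline I=\overline{(x_1^{s_1},\dots,x_n^{s_n})}$ for positive integers $s_i$. After a permutation of the variables, Proposition C(i) then says that the ratios $e_j/e_{j-1}$ are the $s_j$.

By (1), the point $\mathbf 1/c(I)$ lies on the boundary of the rational polyhedron $P(I)$, hence on a facet. All its coordinates are positive, so this facet is not contained in a coordinate hyperplane. After scaling, it is given by rational weights $w_i\ge0$ with $w\cdot u\ge1$ on $P(I)$ and $\sum w_i=c(I)$. Since $I$ contains a power of each $x_i$, every $w_i>0$. For $m\ge 1$ let $a_m$ be the ideal spanned by the monomials $x^u$ with $w\cdot u\ge m$. It is integrally closed by (I4), and it contains $I^m$. If $\mathbf 1\in cP(a_m)$ then $\sum w_i\ge cm$, so (1) gives $m\,c(a_m)\le\sum w_i=c(I)$. Put $t_j=e_j(a_m)/m^j$. Then $t\in\mathcal C$, because the powers of $m$ cancel in the inequalities, and $t_j\le e_j(I)$, because $I^m\subseteq a_m$.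 Therefore
$$f(t)=m\,DP(a_m)\le m\,c(a_m)\le c(I)=DP(I)=f(e_1(I),\dots,e_n(I))\le f(t).\tag{2}$$
Lemma 1 yields $e(a_m)=m^ne(I)=e(I^m)$, and (F3) yields $a_m=\overline{I^m}$ for all $m\ge 1$.

Choose $M$ with all $M/w_i\in\mathbb Z$ and set every variable except $x_i$ to $0$. The image of $a_M$ in $k[x_i]$ is $(x_i^{M/w_i})$, and the image of $I$ is $(x_i^{s_i})$, where $x_i^{s_i}$ is the smallest power of $x_i$ in $I$. By (I2), $a_M=\overline{I^M}$ gives $(x_i^{M/w_i})=(x_i^{Ms_i})$, so $1/w_i=s_i$ is an integer. Finally
$$(x_1^{s_1},\dots,x_n^{s_n})\subseteq I\subseteq a_1=\overline{(x_1^{s_1},\dots,x_n^{s_n})},$$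
which is the claim. $\square$

## 3. Ideals without visible coordinates

The argument just given has three ingredients: a valuation $v$ (there, the weight $w$) with $c(a)\le c(I)/v(a)$ for all $\mathfrak m$-primary ideals $a$ to which it is applied; the chain (2), which gives $a_m=\overline{I^m}$; and coordinates in which $v$ is monomial. What changes for a general ideal? The suggested answer is the following.

**Conjecture.** Let $I\subseteq R$ be $\mathfrak m$-primary with $c(I)=DP(I)$. Then $e_{j+1}(I)/e_j(I)\in\mathbb Z^+$ for $0\le j\le n-1$. Moreover, there is an automorphism $\varphi:R\to R$ with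
$$\varphi(\overline I)=\overline{(x_1^{e_1(I)},x_2^{e_2(I)/e_1(I)},\dots,x_n^{e_n(I)/e_{n-1}(I)})}.$$

For homogeneous $I$ it is known that $c(I)=DP(I)$ implies $\varphi^*\overline I=\overline{(x_1^{d_1},\dots,x_n^{d_n})}$ for some integers $d_i$ and a linear $\varphi\in GL_n(k)$. In general a linear change cannot suffice.

**Example 2.** Let $n=2$, $z=x+y^2$ and $I=(z^2,y^5)$. By Proposition C(i), $c(I)=DP(I)$. Suppose $\overline I=\overline{(X^2,Y^5)}$ with $X,Y$ linear forms. Along the arc $x=-t^2$, $y=t$ we have $z=0$, so $I$ has order $5$. By (I1), $X^2$ has order at least $5$, so $X$ has order at least $3$. But a nonzero linear form $\alpha x+\beta y$ becomes $-\alpha t^2+\beta t$, of order at most $2$. So $\overline I$ is not diagonal in any linear coordinates.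

The outcome depends on the characteristic.

**Theorem A.** Let $k$ be algebraically closed of characteristic $p>0$ and $n\ge2$. Write the variables as $x,y,z_3,\dots,z_n$ and put $f=x^p+y^{p+1}$.

1. For $m\ge p$ let $I=(f,\;xy^m,\;z_3,\dots,z_n)$. Then $c(I)=DP(I)$, but $e_n(I)/e_{n-1}(I)=(pm+p+1)/p\notin\mathbb Z$.
2. For $N\ge p+2$ let $I=(f,\;y^N,\;z_3,\dots,z_n)$. Then $c(I)=DP(I)$ and all ratios $e_{j+1}/e_j$ are integers ($1,\dots,1,p,N$). But no automorphism $\varphi$ of $R$ satisfies $\varphi(\overline I)=\overline{(x_1,\dots,x_{n-2},x_{n-1}^p,x_n^N)}$.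

So the conjecture is false in every characteristic $p>0$ and every dimension $n\ge2$. Its integrality claim fails, and its second claim fails even where integrality holds.

**Theorem B.** Let $k$ be algebraically closed of characteristic $0$, and $I$ $\mathfrak m$-primary with $\operatorname{lct}(I)=DP(I)$. Then all $d_j:=e_j(I)/e_{j-1}(I)$ are positive integers. Moreover there are linear coordinates $X_1,\dots,X_n$ of $R$ and polynomials $g_i\in k[X_{i+1},\dots,X_n]$ such that, with $z_i=X_i-g_i$, one has $\overline I=\overline{(z_1^{d_1},\dots,z_n^{d_n})}$. In particular the conjecture holds in characteristic $0$, with $\varphi$ a linear map composed with a triangular automorphism.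

With Proposition C(i), in characteristic $0$ we get: $\operatorname{lct}(I)=DP(I)$ if and only if $\overline I$ is, up to automorphism, the integral closure of a diagonal ideal.

Compare with the three ingredients. In characteristic $0$, (F5) provides a divisor, hence a valuation, and the chain (2) survives; only the coordinates are missing, and finding them is the work of Sections 5–7. In characteristic $p$ the description (F4) speaks of Frobenius powers and hands us no divisor $E$ with $A_E=c(I)\operatorname{ord}_E(I)$, so the argument stops at its first line.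

## 4. Characteristic $p$: a coordinate that needs a $p$-th root

The ideals of Theorem A become diagonal, up to integral closure, after adjoining $s=y^{1/p}$ to $k[x,y]$. In $k[x,s]$,
$$f=x^p+s^{p(p+1)}=(x+s^{p+1})^p=z^p,\qquad z:=x+s^{p+1}.$$
So $f$ is the $p$-th power of a coordinate, but the coordinate $z=x+y^{1+1/p}$ is not in $k[x,y]$. Further $xy^m=zs^{pm}-s^{E}$ with $E:=pm+p+1$. Give $z$ weight $1/p$ and $s$ weight $1/E$. Then $z^p$ and $s^E$ have weight $1$, and $zs^{pm}$ has weight $\frac1p+\frac{pm}E$, which is at least $1$ exactly when $p^2m\ge(p-1)E=p^2m-pm+p^2-1$, that is, when $m\ge p$. This explains the hypothesis $m\ge p$: it makes $(f,xy^m)k[x,s]$ lie in $\overline{(z^p,s^E)}$. Measured in $y=s^p$, the exponent of $s^E$ is the fraction $E/p$. The proof itself stays in $k[x,y]$.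

**Step A1: reduction to two variables.** The purpose is to remove the $z_i$. Let $J\subset k[x,y]$ be $(f,xy^m)$ or $(f,y^N)$. On its zero set $xy=0$, respectively $y=0$, and then $f=0$ forces $x=y=0$; so $J$ is $(x,y)$-primary. We have $I=JR+(z_3,\dots,z_n)$.

The ideal $I^r$ is generated by elements $g\,z^\gamma$ with $g\in J^{r-|\gamma|}$, where $J^s=(1)$ for $s\le0$. Since $R$ is free over $k[x,y]$ on the monomials in the $z_i$, such an element lies outside $\mathfrak m^{[q]}$ if and only if all $\gamma_i\le q-1$ and $g\notin(x^q,y^q)$. The powers of $J$ decrease, so the best choice is $\gamma_i=q-1$ for all $i$. Hence $\nu_I(q)=\nu_J(q)+(n-2)(q-1)$ and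
$$\operatorname{fpt}(I)=n-2+\operatorname{fpt}(J).\tag{3}$$

**Step A2: the mixed multiplicities.** We compute $DP(I)$ with (F1). Let $\Lambda$ be a general subspace of dimension $j$. If $j\le n-2$, the restrictions of the $z_i$ span all linear forms on $\Lambda$, so $e_j(I)=1$. If $j=n-1$, then modulo the $z_i$ the ring of $\Lambda$ is $k[x,y]/(\alpha x+\beta y)\cong k[t]$ with $\alpha,\beta$ general. So $\Lambda$ has coordinates $z_3,\dots,z_n,t$, and $I|_\Lambda$ is generated by the $z_i$ and the image of $J$ in $k[t]$. This image has order $p$ at $t=0$, because $f$ has initial form $x^p$ and the other generator has order $m+1>p$, respectively $N>p$. Hence $e_{n-1}(I)=e(z_3,\dots,z_n,t^p)=p$.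

Finally, $I$ is generated by $n$ elements in an $n$-dimensional Cohen–Macaulay ring, so $e_n(I)$ is the length of $k[x,y]_{(x,y)}/J$. In the one-dimensional Cohen–Macaulay ring $B=k[x,y]_{(x,y)}/(f)$ the elements $x$ and $y$ are nonzerodivisors, and $\operatorname{length}B/gh=\operatorname{length}B/g+\operatorname{length}B/h$ for nonzerodivisors $g,h$. Since $\operatorname{length}B/x=p+1$ and $\operatorname{length}B/y=p$,
$$e_n(I)=\begin{cases}(p+1)+mp=E,& J=(f,xy^m),\\ pN,& J=(f,y^N).\end{cases}$$
So $DP(I)=n-2+\frac1p+\frac pE$, respectively $n-2+\frac1p+\frac1N$. By (3) it remains to show that $\operatorname{fpt}(J)=\frac1p+\frac pE$, respectively $\frac1p+\frac1N$. Let $q=p^e$ with $e\ge1$. Both computations rest on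
$$f^{q/p}=x^q+y^{(p+1)q/p}\in(x^q,y^q).\tag{4}$$

**Step A3: part 1, upper bound.** We bound $r$ whenever $J^r\not\subseteq(x^q,y^q)$. Then some generator $f^a(xy^m)^b$ with $a+b=r$ is not in $(x^q,y^q)$. By (4), $a<q/p$. Some monomial $x^{pi+b}y^{(p+1)(a-i)+mb}$ with $0\le i\le a$ has both exponents at most $q-1$. Adding $p+1$ times the first inequality to $p$ times the second eliminates $i$:
$$p(p+1)a+Eb\le(2p+1)(q-1).$$
As $m\ge p$, we have $E\ge p(p+1)$. Hence
$$E(a+b)\le(2p+1)(q-1)+(E-p(p+1))a<(2p+1)q+\frac{E-p(p+1)}p\,q=q\Bigl(p+\frac Ep\Bigr),$$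
so $r<q\bigl(\frac1p+\frac pE\bigr)$ and $\operatorname{fpt}(J)\le\frac1p+\frac pE$.

**Step A4: part 1, lower bound.** This follows from (DP), but one can also exhibit a monomial that survives. Take $a=\frac qp-1$, $j=\lfloor(q-1)/E\rfloor$, $b=pj$, $i=a-j$. Since $E>p$, $j<q/p$, so $j\le a$ and $i\ge0$. The monomial of index $i$ in $f^a(xy^m)^b$ has exponents
$$pi+b=pa=q-p\le q-1,\qquad (p+1)j+mpj=Ej\le q-1 .$$
Distinct indices give distinct monomials, so its coefficient is $\binom ai$. As $a=p^{e-1}-1$, this is $(-1)^i\ne0$ in $k$. So $\nu_J(q)\ge\frac qp-1+pj$, and $\operatorname{fpt}(J)\ge\frac1p+\frac pE$.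

Thus $c(I)=DP(I)$ while $e_n/e_{n-1}=E/p=(pm+p+1)/p\notin\mathbb Z$. This proves part 1.

**Example 3.** Take $p=2$, $I=(x^2+y^3,xy^2)$, so $e_1=2$, $e_2=7$ and $\operatorname{fpt}(I)=\frac12+\frac27=\frac{11}{14}$. For $q=8$, Step A4 uses $f^3(xy^2)^2=x^8y^4+x^6y^7+x^4y^{10}+x^2y^{13}$, in which only $x^6y^7$ survives modulo $(x^8,y^8)$. The weights $3$ for $x$ and $2$ for $y$, natural for the cusp, give the ratio $(3+2)/\min(6,7)=\frac56$, which is larger than $\frac{11}{14}$; so this weight does not compute the threshold. Over a field of characteristic $0$ the same generators have the same $e_1,e_2$ by the same computation, and Theorem B forces $\operatorname{lct}>\frac{11}{14}$, because $7/2\notin\mathbb Z$.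

**Step A5: part 2, the threshold.** If $f^ay^{Nb}\notin(x^q,y^q)$, then $a<q/p$ by (4) and $b<q/N$, so $\operatorname{fpt}(J)\le\frac1p+\frac1N$. Conversely take $a=\frac qp-1$ and $b=\lfloor(q-1)/N\rfloor$. The monomial $x^{q-p}y^{Nb}$ occurs in $f^ay^{Nb}$ with coefficient $1$ and has both exponents at most $q-1$. So $\operatorname{fpt}(J)\ge\frac1p+\frac1N$, and $c(I)=DP(I)$.

**Step A6: part 2, no automorphism.** As in Example 2 we test along an arc on which the missing coordinate vanishes; it is the curve $z=0$ with $s=t$. Suppose $\varphi(\overline I)=\overline{(x_1,\dots,x_{n-2},x_{n-1}^p,x_n^N)}$. Taking radicals, $\varphi(\mathfrak m)=\mathfrak m$. So $h_i=\varphi^{-1}(x_i)$ for $i\le n-2$ and $g=\varphi^{-1}(x_{n-1})$ lie in $\mathfrak m$, have linearly independent linear parts, and satisfy $h_i\in\overline I$, $g^p\in\overline I$.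

Let $\gamma(t)$ be the arc $x=-t^{p+1}$, $y=t^p$, $z_i=0$. Since $(-1)^p=-1$ in $k$ (also for $p=2$), $f\circ\gamma=0$. So $I$ has order $pN$ along $\gamma$, coming from $y^N$. By (I1), $\operatorname{ord}_th_i(\gamma)\ge pN\ge p+2$ and $\operatorname{ord}_tg(\gamma)\ge N\ge p+2$.

Now take any element of $\mathfrak m$ with linear part $\alpha x+\beta y+\sum\zeta_iz_i$. Its terms of degree at least $2$ contribute order at least $2p\ge p+2$ along $\gamma$. So its order is $p$ if $\beta\ne0$, and $p+1$ if $\beta=0\ne\alpha$. Hence the $n-1$ linear parts of $h_1,\dots,h_{n-2},g$ all have $\alpha=\beta=0$ and lie in the $(n-2)$-dimensional span of the $z_i$. This contradicts independence. Theorem A is proved. $\square$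

## 5. Characteristic zero: the powers of $I$ seen by one valuation

From here on $\operatorname{char}k=0$. We prove Theorem B by induction on $n$. For $n=1$, $I=(x^d)$, $d_1=d$, and we take $z_1=X_1=x$. Let $n\ge2$, $X=\operatorname{Spec}R=\mathbb A^n$, $c=\operatorname{lct}(I)=DP(I)$, $e_j=e_j(I)$ and $d_j=e_j/e_{j-1}\in\mathbb Q_{>0}$. By (F2), $d_1\le\dots\le d_n$. Two more facts are needed.

* (F6) (Local vanishing, Lazarsfeld, *Positivity II*, §9.4.) If $\mu:X'\to X$ is a log resolution of $I$ with $I\mathcal O_{X'}=\mathcal O(-F)$, then $R^1\mu_*\mathcal O_{X'}(K_{X'/X}-\lfloor\kappa F\rfloor)=0$ for $\kappa\ge0$.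
* (F7) If $y_1,\dots,y_r$ are local coordinates at a point $P$ of a smooth variety of dimension $r$, then $A_D\ge\sum\operatorname{ord}_D(y_i)$ for every divisor $D$ centered at $P$. (A reduced simple normal crossings pair is log canonical.) For the blow-up of $P$ both sides equal $r$.

**Step 1: a valuation whose ideals are $\overline{I^m}$.** This repeats the monomial argument. By (F5) choose $E$ with $A_E=c\operatorname{ord}_E(I)$ and $b:=\operatorname{ord}_E(I)>0$. The center of $E$ lies in the zero set of $I$, so it is $0$. Put $v=\frac1b\operatorname{ord}_E$ and $A(v)=\frac1bA_E=c$. Then $v(I)=1$, $v$ takes values in $\frac1b\mathbb Z$, and $v(h)>0$ exactly for $h\in\mathfrak m$. Let $a_t=\{h\in R:v(h)\ge t\}$, so $a_t=R$ for $t\le0$. These ideals are integrally closed by (I1). For $t>0$, $a_t$ is $\mathfrak m$-primary, since $I^{\lceil t\rceil}\subseteq a_t\subseteq\mathfrak m$.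

Fix an integer $m\ge1$ and put $t_j=e_j(a_m)/m^j$. As before $t\in\mathcal C$, and $I^m\subseteq a_m$ gives $t_j\le e_j$. By (DP) for $a_m$, (F5) and Lemma 1,
$$f(t)=m\,DP(a_m)\le m\operatorname{lct}(a_m)\le m\cdot\frac{A(v)}{v(a_m)}\le c=DP(I)=f(e_1,\dots,e_n)\le f(t).$$
So equality holds and $t_n=e_n$, that is, $e(a_m)=e(I^m)$. By (F3),
$$a_m=\overline{I^m}\qquad(m\ge1).\tag{5}$$

**Step 2: the value of a general linear form.** We look for coordinates $z_i$ with $v(z_i)\ge1/d_i$; this step produces the last one. Let $\ell$ be a general linear form, $H=\{\ell=0\}$, $R_H=R/\ell$ (a polynomial ring in $n-1$ variables) and $I_H=IR_H$. By (F1), $e_j(I_H)=e_j$ for $j\le n-1$. Put $\lambda=v(\ell)>0$. Since $(a_t:\ell)=a_{t-\lambda}$, the exact sequence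
$$0\to R/(a_t:\ell)\xrightarrow{\ \ell\ }R/a_t\to R_H/a_tR_H\to0,$$
used for $t=m,\,m-\lambda,\,m-2\lambda,\dots$ until the index is no longer positive, gives for every integer $m\ge 1$
$$\operatorname{length}(R/a_m)=\sum_{i\ge0,\ i\lambda<m}\operatorname{length}(R_H/a_{m-i\lambda}R_H).\tag{6}$$
By (5) and (I3) the left side is $e_nm^n/n!+o(m^n)$. For real $s>0$, (5) and persistence give $I_H^{\lceil s\rceil}\subseteq a_sR_H\subseteq a_{\lfloor s\rfloor}R_H\subseteq\overline{I_H^{\lfloor s\rfloor}}$. Hence $\operatorname{length}(R_H/a_sR_H)=\alpha s^{n-1}+\rho(s)$ with $\alpha=e_{n-1}/(n-1)!$ and $\rho(s)=o(s^{n-1})$. Given $\varepsilon>0$ there is $C_\varepsilon$ with $|\rho(s)|\le\varepsilon s^{n-1}+C_\varepsilon$ for all $s>0$, because the lengths are bounded on bounded intervals. The sum in (6) has at most $m/\lambda+1$ terms, and $\sum_{i\lambda<m}(m-i\lambda)^{n-1}$ is asymptotic to $m^n/(n\lambda)$. The constants $C_\varepsilon$ contribute $O(m)=o(m^n)$, since $n\ge2$. So the right side of (6) is asymptotic to $\frac{e_{n-1}}{(n-1)!}\cdot\frac{m^n}{n\lambda}$.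 Comparing,
$$\lambda=v(\ell)=\frac{e_{n-1}}{e_n}=\frac1{d_n}.\tag{7}$$

## 6. Lifting functions from a hyperplane without losing value

Induction should give good coordinates $y_1,\dots,y_{n-1}$ on $H$. The first thing to try is to lift them to $R$ in any way. This fails, because the value $v$ of a lift depends on the lift.

**Example 2, continued.** Let $I=(z^2,y^5)$ with $z=x+y^2$, and let $v$ be the monomial valuation with $v(z)=\frac12$, $v(y)=\frac15$. Take $\ell=y-\alpha x$ with $\alpha\ne0$. On $H$ we have $R_H=k[x]$, and $I_H$ is generated by $(x+\alpha^2x^2)^2$ and $(\alpha x)^5$, so locally $I_H=(x^2)$. The inductive coordinate is $y_1=x$. Its obvious lift $x=z-y^2$ has $v(x)=\frac25$, which is less than the required $\frac12$. But $z-\alpha^2x^2$ also restricts to $x$ on $H$, since $z|_H=x+\alpha^2x^2$, and its value is at least $\min(\frac12,\frac45)=\frac12$.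

So the task is to show that a good lift exists. Local vanishing does this, and it controls the value exactly as needed.

**Step 3: a lifting statement.** The goal is:

**(L)** If $\kappa\ge0$ and $g\in R_H$ satisfy $\operatorname{ord}_D(g)+A_D>\kappa\operatorname{ord}_D(I_H)$ for all prime divisors $D\subset H'$, then there is $\tilde g\in R$ with $\tilde g|_H=g$ and $v(\tilde g)+A(v)-\lambda>\kappa$.

Here $\mu:X'\to X$ is a log resolution of $\ell\cdot I$ on which $E$ is a divisor, and $H'\subset X'$ is the strict transform of $H$. Write $I\mathcal O_{X'}=\mathcal O(-F)$. Since $F$ lies over $0$ and $n\ge2$, $H'\not\subseteq\operatorname{Supp}F$; put $F_H=F|_{H'}$. By the normal crossings property, $H'$ is smooth, $H'\to H$ is projective and birational, and $I_H\mathcal O_{H'}=\mathcal O(-F_H)$. Moreover distinct components of $F$ meet $H'$ in reduced divisors without common components, so $\lfloor\kappa F\rfloor|_{H'}=\lfloor\kappa F_H\rfloor$.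

Next we use adjunction, as an equality of divisors:
$$\bigl(K_{X'/X}-(\mu^*H-H')\bigr)|_{H'}=K_{H'/H}.\tag{8}$$
To see it, complete $\ell$ to linear coordinates $\ell,u_1,\dots,u_{n-1}$ on $X$. The form $\mu^*\bigl(\frac{d\ell}{\ell}\wedge du_1\wedge\dots\wedge du_{n-1}\bigr)$ has divisor $K_{X'/X}-\mu^*H$, with a simple pole along $H'$. Its residue along $H'$ has divisor $(K_{X'/X}-\mu^*H+H')|_{H'}$. At the generic point of $H'$, where $\mu$ is an isomorphism, this residue is the pullback of $du_1\wedge\dots\wedge du_{n-1}$ from $H$; so it is that pullback everywhere, and the divisor of the pullback is $K_{H'/H}$.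

Put $D_\kappa=K_{X'/X}-\lfloor\kappa F\rfloor-(\mu^*H-H')$. This divisor is $\mu$-exceptional and does not contain $H'$. By (8), restriction to $H'$ gives the exact sequence
$$0\to\mathcal O_{X'}(K_{X'/X}-\lfloor\kappa F\rfloor-\mu^*H)\to\mathcal O_{X'}(D_\kappa)\to\mathcal O_{H'}(K_{H'/H}-\lfloor\kappa F_H\rfloor)\to0 .$$
By the projection formula and (F6) ($\mu$ is also a log resolution of $I$), $R^1\mu_*$ of the first term vanishes. So $\mu_*$ of the second map is surjective, and as $X$ is affine, global sections of the middle term surject onto those of the last.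

Now we read off both ends. Since $D_\kappa$ is exceptional, a global section of $\mathcal O(D_\kappa)$ is a rational function regular in codimension one on $X$, hence an element $\tilde g\in R$. Since $D_\kappa$ does not contain $H'$, the map is restriction of functions to $H'$, that is, $\tilde g\mapsto\tilde g|_H$. The divisor $E$ is exceptional and $F$ has coefficient $b$ along it, so a section satisfies
$$\operatorname{ord}_E(\tilde g)+A_E-1-\operatorname{ord}_E(\ell)\ge\lfloor\kappa b\rfloor>\kappa b-1 .$$
Adding $1$ and dividing by $b$ gives $v(\tilde g)+A(v)-\lambda>\kappa$. On the other side, $g\in R_H$ is a section of the last term if and only if $\operatorname{ord}_D(g)+A_D-1\ge\lfloor\kappa\operatorname{ord}_D(I_H)\rfloor$ for all $D\subset H'$. If $\operatorname{ord}_D(g)+A_D>\kappa\operatorname{ord}_D(I_H)$, then the integer $\operatorname{ord}_D(g)+A_D-1$ exceeds $\kappa\operatorname{ord}_D(I_H)-1$, hence is at least $\lfloor\kappa\operatorname{ord}_D(I_H)\rfloor$. This proves (L).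

**Step 4: the restriction also attains the bound.** We need this to apply induction to $I_H$. Let $c'=\operatorname{lct}(I_H)$ and $0\le\kappa<c'$. The function $g=1$ satisfies the hypothesis of (L): if $\operatorname{ord}_D(I_H)=0$, then $A_D\ge1>0$; otherwise $A_D\ge c'\operatorname{ord}_D(I_H)>\kappa\operatorname{ord}_D(I_H)$ by (F5). The lift has $\tilde g(0)=1$, so $v(\tilde g)=0$ and $A(v)-\lambda>\kappa$. Letting $\kappa\to c'$, $A(v)-\lambda\ge c'$. By (7), $A(v)=c=DP(I)$, and $e_j(I_H)=e_j$ for $j\le n-1$,
$$c'\le A(v)-\lambda=DP(I)-\frac{e_{n-1}}{e_n}=DP(I_H)\le\operatorname{lct}(I_H)=c',$$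
the last inequality being (DP) on $H$. Therefore $\operatorname{lct}(I_H)=DP(I_H)=c'=\sum_{i<n}1/d_i$ and
$$A(v)-\lambda=c'.\tag{9}$$
By induction $d_1,\dots,d_{n-1}$ are positive integers and there are $y_1,\dots,y_{n-1}\in R_H$ with $\overline{I_H}=\overline{(y_1^{d_1},\dots,y_{n-1}^{d_{n-1}})}$. The $y_i$ are triangular coordinates of $R_H$. Taking radicals, they generate the maximal ideal of the origin of $H$, so they are local coordinates there.

**Step 5: lifting the coordinates with $v\ge1/d_i$.** Fix $i<n$ and $0\le\kappa<c'+1/d_i$. We check the hypothesis of (L) for $g=y_i$. Let $D\subset H'$ be a prime divisor and $o=\operatorname{ord}_D(I_H)$. If $o=0$, it holds since $A_D\ge1$. If $o>0$, then $D$ is centered at $0$, and $y_j^{d_j}\in\overline{I_H}$ gives $\operatorname{ord}_D(y_j)\ge o/d_j$ for all $j<n$. By (F7), $A_D\ge\sum_j\operatorname{ord}_D(y_j)\ge oc'$, so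
$$\operatorname{ord}_D(y_i)+A_D\ge o\Bigl(\frac1{d_i}+c'\Bigr)>\kappa o .$$
Now (L) and (9) give $u_i\in R$ with $u_i|_H=y_i$ and $v(u_i)>\kappa-c'$. Choose $\kappa$ so close to $c'+1/d_i$ that no element of $\frac1b\mathbb Z$ lies strictly between $\kappa-c'$ and $1/d_i$. Since $v(u_i)\in\frac1b\mathbb Z$, we get $v(u_i)\ge1/d_i$.

Put $u_n=\ell$ and $w_i=1/d_i$; by (7), $v(u_n)=w_n$. All $u_i$ vanish at $0$. The kernel of $\mathfrak m/\mathfrak m^2\to\mathfrak m_H/\mathfrak m_H^2$ is spanned by $\ell$, and the images of $u_1,\dots,u_{n-1}$ form a basis of the target. So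
$$u_1,\dots,u_n\in\mathfrak m\ \text{ have linearly independent linear parts},\qquad u_i\in a_{w_i},\qquad w_1\ge\dots\ge w_n.\tag{10}$$

## 7. Triangular coordinates and the last exponent

The $u_i$ are coordinates near the origin, but they need not generate the polynomial ring $R$. We modify them without lowering their values.

**Step 6: triangular polynomial coordinates.** Let $X_i$ be the linear part of $u_i$. Then $X_1,\dots,X_n$ are linear coordinates of $R$; put $\hat R=k[[X_1,\dots,X_n]]$. We construct inductively
$$x_i'=X_i-g_i(X_{i+1},\dots,X_n)\in a_{w_i}\hat R,\qquad g_i\in k[[X_{i+1},\dots,X_n]]\ \text{of order}\ge2 .$$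
Suppose $x_1',\dots,x_{i-1}'$ are constructed. Modulo $(x_1',\dots,x_{i-1}')$ we may replace $X_{i-1}$ by $g_{i-1}(X_i,\dots,X_n)$, then $X_{i-2}$ by $g_{i-2}$, and so on down to $X_1$. Each of $X_1,\dots,X_{i-1}$ becomes a series of order at least $2$ in $X_i,\dots,X_n$. So
$$u_i\equiv s_i(X_i,\dots,X_n)\bmod(x_1',\dots,x_{i-1}'),\qquad s_i=X_i+(\text{order}\ge2).$$
For $j<i$ we have $w_j\ge w_i$, so $x_j'\in a_{w_j}\hat R\subseteq a_{w_i}\hat R$. Hence $s_i\in a_{w_i}\hat R$. This is where the ordering of the $w_i$ is used. By Weierstrass preparation $s_i=\text{unit}\cdot(X_i-g_i)$ with $g_i\in k[[X_{i+1},\dots,X_n]]$ and $g_i(0)=0$. Comparing linear parts, $X_i$ is a nonzero constant times $X_i$ minus the linear part of $g_i$, so $g_i$ has order at least $2$. Put $x_i'=X_i-g_i$, which lies in $a_{w_i}\hat R$.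

To return to polynomials, note that $d_i\ge d_1=e_1\ge1$, so $w_i\le1$. Choose $N$ with $\mathfrak m^N\subseteq I\subseteq a_1\subseteq a_{w_i}$ for all $i$. Let $\bar g_i$ be the polynomial obtained from $g_i$ by dropping all terms of degree at least $N$, and put
$$z_i=X_i-\bar g_i(X_{i+1},\dots,X_n).$$
Then $z_i-x_i'\in\mathfrak m^N\hat R\subseteq a_{w_i}\hat R$, so $z_i\in a_{w_i}\hat R\cap R=a_{w_i}$. The last equality holds because $a_{w_i}$ is $\mathfrak m$-primary, so $R/a_{w_i}=\hat R/a_{w_i}\hat R$. By triangularity $k[z_1,\dots,z_n]=R$, and $(z_1,\dots,z_n)=\mathfrak m$ because the $\bar g_i$ have no constant term.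

**Step 7: comparison of multiplicities, and integrality of $d_n$.** We know that $d_1,\dots,d_{n-1}$ are integers and that $d_n$ is rational. Choose $M\ge1$ with $Md_n\in\mathbb Z$ and let $Q=(z_1^{Md_1},\dots,z_n^{Md_n})$. Since $v(z_i)\ge1/d_i$, every generator of $Q$ has value at least $M$, so (5) gives $Q\subseteq a_M=\overline{I^M}$. Moreover
$$e(Q)=M^n\prod_id_i=M^ne_n=e(\overline{I^M}).$$
By (F3), $\overline Q=\overline{I^M}$.

Now restrict to a coordinate axis, as in the monomial case. In $R/(z_1,\dots,z_{n-1})=k[z_n]$ the image of $I$ is $(z_n^s)$ for some integer $s$. By persistence, the images $(z_n^{Md_n})$ of $Q$ and $(z_n^{Ms})$ of $I^M$ have the same integral closure. Ideals of $k[z_n]$ are integrally closed, so $Md_n=Ms$ and $d_n=s\in\mathbb Z$.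

Let $K=(z_1^{d_1},\dots,z_n^{d_n})$. Then $Q\subseteq K^M$. Conversely, a generator $h=\prod z_i^{d_ir_i}$ of $K^M$, with $\sum r_i=M$, satisfies $h^M=\prod(z_i^{Md_i})^{r_i}\in Q^M$, so $h\in\overline Q$. Hence $\overline{K^M}=\overline Q=\overline{I^M}$. By (I1), $h\in\overline I$ if and only if $h^M\in\overline{I^M}$, and likewise for $K$. Therefore
$$\overline I=\overline K=\overline{(z_1^{d_1},\dots,z_n^{d_n})}.$$
This is the statement of Theorem B, with $\bar g_i$ in the role of $g_i$. The automorphism $\varphi$ of $R$ with $\varphi(z_i)=x_i$, the given variables, satisfies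
$$\varphi(\overline I)=\overline{(x_1^{e_1},x_2^{e_2/e_1},\dots,x_n^{e_n/e_{n-1}})},$$
and it is a linear map composed with a triangular automorphism. $\square$
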